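# Units close to 1 and twisted simplest cubic Thue equations

## 1. Sparse polynomials with a high zero at $T=1$

Fix $r\in\{2,3\}$, an integer $R\ge 1$, and integers
$$0=N_1<\dots<N_r,\qquad N_{j+1}-N_j>R,\qquad G:=N_r+R. \tag{1}$$
We want polynomials whose exponents lie only in short blocks starting at $N_1,\dots,N_r$, and which vanish at $T=1$ to the highest order that the number of coefficients allows.

Recall divided differences. Let $E$ be a set of $m+1$ integers and let $c_e=\prod_{e'\in E,\,e'\ne e}(e-e')^{-1}$. By Lagrange interpolation, $\sum_{e\in E}c_e\,g(e)$ is the coefficient of $X^m$ in the polynomial of degree $\le m$ that interpolates $g$ on $E$. Hence it is $0$ if $g$ is a polynomial of degree $<m$. If $g$ is smooth, then $g$ minus its interpolation polynomial has $m+1$ zeros, so by Rolle its $m$-th derivative vanishes at some $\xi$ between $\min E$ and $\max E$. This says $\sum_e c_e\,g(e)=g^{(m)}(\xi)/m!$.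

**Definition (the polynomials $S_i$ and $P_{ij}$).** For $1\le i\le r$ let
$$E_i=\bigcup_{j=1}^r\{N_j,\dots,N_j+R-1\}\ \cup\ \{N_i+R\}\subset[0,G].$$
By (1) the blocks are disjoint intervals of integers; block $i$ has $R+1$ elements, the others have $R$, and $|E_i|=rR+1$. With the weights $c^{(i)}_e$ belonging to $E_i$, put
$$S_i(T)=\sum_{e\in E_i}c^{(i)}_eT^e=\sum_{j=1}^rT^{N_j}P_{ij}(T),\qquad \deg P_{ii}=R,\quad \deg P_{ij}\le R-1\ (j\neq i). \tag{2}$$

*Example.* Take $r=2$, $R=1$, $N_2=N\ge2$. Then $E_1=\{0,1,N\}$, $E_2=\{0,N,N+1\}$, and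
$$N(N-1)S_1=(N-1)-NT+T^N,\qquad N(N+1)S_2=1-(N+1)T^N+NT^{N+1}.$$
Both have a double zero at $1$. The matrix of block polynomials (rows scaled as shown) has determinant
$$\big((N-1)-NT\big)\big(NT-(N+1)\big)-1=-N^2(T-1)^2 .$$
It has no zero except $T=1$.

**Lemma 1.** Let $\mathcal L=\mathrm{lcm}(1,\dots,G)$, $D=((R+1)!)^r\mathcal L^{r-1}$, $\hat P_{ij}=DP_{ij}$, $\hat S_i=DS_i$.

(a) $(T-1)^{rR}$ divides $S_i(T)$.

(b) For real $\tau>0$ there is $\xi\in[0,G]$ with $S_i(e^\tau)=\tau^{rR}e^{\tau\xi}/(rR)!$.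

(c) $\det(P_{ij}(T))=\mathrm{const}\cdot(T-1)^{rR}$ with a nonzero constant.

(d) $\hat P_{ij}\in\mathbb Z[T]$, the sum of the absolute values of its coefficients is at most $e^{8G}$, and $|\hat S_i(e^\tau)|\le e^{8G}\tau^{rR}$ for $0<\tau\le1$.

*Proof.* (a) The value of $(T\frac d{dT})^kS_i$ at $1$ is $\sum_ec_e^{(i)}e^k$, which is $0$ for $k<rR$. If $S_i=(T-1)^kW$ with $W(1)\ne0$, each application of $T\frac{d}{dT}$ lowers the order of vanishing at 1 by one, and $(T\frac d{dT})^kS_i$ has value $k!\,W(1)\ne0$ at $1$. So $k\ge rR$.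

(b) Apply the mean value formula to $g(e)=e^{\tau e}$, whose $rR$-th derivative is $\tau^{rR}e^{\tau e}$.

(c) In the expansion of the determinant only the diagonal product reaches degree $rR$, since $\deg P_{ij}\le R-1$ off the diagonal. Its leading coefficient is $\prod_i c^{(i)}_{N_i+R}\neq0$. So the degree is exactly $rR$. Since $N_1=0$, adding $T^{N_j}$ times column $j$ to column 1 for all $j\ge2$ turns column 1 into $(S_i)_i$. By (a) the determinant is divisible by $(T-1)^{rR}$.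

(d) Two classical facts. First, $\mathcal L\le4^G$ (Chebyshev). Second, $\binom Xk$ divides $\mathrm{lcm}(1,\dots,X)$ for $0\le k\le X$, $X\ge 1$: by Kummer, the exponent of a prime $\pi$ in $\binom Xk$ is a number of carries in base $\pi$, so at most $\lfloor\log_\pi X\rfloor$, which is the exponent of $\pi$ in the lcm. (For instance $\binom62=15$ divides $60$.)

If $e$ does not lie in a given block of $k$ elements, the differences from $e$ to that block are $k$ consecutive integers of one sign and of modulus $\le G$; if $X$ is the largest modulus, their product is $\pm k!\binom Xk$. Hence: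

* If $e=N_i+h$ lies in block $i$, then $1/c^{(i)}_e=\pm h!(R-h)!\prod_{k\ne i}R!\binom{X_k}R$ with $X_k\le G$, so
$$Dc_e^{(i)}=\pm(R+1)\binom Rh\cdot(R+1)^{r-1}\prod_{k\ne i}\frac{\mathcal L}{\binom{X_k}R}.$$
* If $e=N_j+h$ with $j\ne i$, then $1/c^{(i)}_e=\pm h!(R-1-h)!\,(R+1)!\binom{X_i}{R+1}\prod_{k\ne i,j}R!\binom{X_k}R$, so
$$Dc_e^{(i)}=\pm(R+1)R\binom{R-1}h\cdot\frac{\mathcal L}{\binom{X_i}{R+1}}\cdot(R+1)^{r-2}\prod_{k\ne i,j}\frac{\mathcal L}{\binom{X_k}R}.$$

Both are integers of modulus at most $(R+1)^r2^R\mathcal L^{r-1}$. A block has at most $R+1$ elements, so the sum of the absolute values of the coefficients of $\hat P_{ij}$ is at most $(R+1)^42^R16^G\le e^{4G}2^G16^G\le e^{8G}$. Finally $(R!)^r\le(rR)!$, so by (b)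
$$|\hat S_i(e^\tau)|\le\frac{((R+1)!)^r}{(rR)!}\mathcal L^{r-1}\tau^{rR}e^{G\tau}\le(R+1)^3\,16^G\,e^G\,\tau^{rR}\le e^{8G}\tau^{rR}.\qquad\square$$

Note the feature that matters: the positions $N_j$ enter the bounds only through $e^{8G}$, while at a point $e^\tau$ with $\tau<1/n$ the value is smaller by $n^{-rR}$. So when $n$ is large we can take $R$ to be a small fixed fraction of $G$, and the gain $n^{-rR}$ still beats $e^{8G}$.

This is what the polynomials are for. In a certain cubic field there is a unit $\theta=1+1/\lambda_0$ with $\log\theta<1/n$. The polynomials will show that a nonzero combination $c_1+c_2\theta^{N_2}+c_3\theta^{N_3}$ with wide gaps between the exponents cannot be very small. This bound decides a conjecture on a family of Thue equations.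

## 2. Simplest cubic forms, their twists, and the two theorems

For $n\in\mathbb Z$ let
$$f_n(x,y)=x^3-(n-1)x^2y-(n+2)xy^2-y^3=(x-\lambda_0y)(x-\lambda_1y)(x-\lambda_2y).$$
The polynomial $f_n(X,1)$ is irreducible for every $n$, and $K=\mathbb Q(\lambda_0)$ is a cyclic cubic field, totally real, of unit rank $2$. The roots are units, with $\lambda_0\lambda_1\lambda_2=1$, labelled so that a generator of the Galois group maps $\lambda_0\mapsto\lambda_1\mapsto\lambda_2\mapsto\lambda_0$. For $n=0$ the polynomial is $X^3+X^2-2X-1$.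

The Thue equation $f_n(x,y)=\pm1$ asks for integers $x,y$ with $N_{K/\mathbb Q}(x-\lambda_0y)=\pm1$. One may twist by replacing $\lambda_0$ with any unit $\lambda_0^s\lambda_1^t$:
$$f_{n,s,t}(x,y)=(x-\lambda_0^s\lambda_1^ty)(x-\lambda_1^s\lambda_2^ty)(x-\lambda_2^s\lambda_0^ty)=N_{K/\mathbb Q}(x-\alpha y),\qquad\alpha=\lambda_0^s\lambda_1^t .$$
Here $N(\alpha)=1$. Also write $f_{n,a}=f_{n,a,0}$ for $a\in\mathbb Z$. Do all the equations $f_{n,s,t}(x,y)=\pm1$, for all $n,s,t$ together, have only finitely many interesting solutions? Levesque and Waldschmidt (2015) conjectured that they do.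

**Theorem A (the conjecture).** There is a positive absolute constant $\kappa_3$ such that if $n,s,t,x,y$ are integers with $\max(|x|,|y|)\ge2$, $(s,t)\ne(0,0)$ and $f_{n,s,t}(x,y)=\pm1$, then
$$\max(\log|n|,|s|,|t|,\log|x|,\log|y|)\le\kappa_3,$$
where $\log|z|$ is read as $0$ when $z=0$.

**Theorem B.** There is an effectively computable $n_0$ such that for $|n|\ge n_0$ and $(s,t)\ne(0,0)$, every integer solution of $f_{n,s,t}(x,y)=\pm1$ with $xy\ne0$ has
$$(s,t)\in\mathcal S:=\{\pm(1,0),\pm(0,1),\pm(1,1)\}\quad\text{and}\quad(x,y)=\pm(1,-1).$$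
Conversely, these are solutions.

In particular, for $|n|\ge n_0$ there is no solution with $(s,t)\ne(0,0)$ and $\max(|x|,|y|)\ge2$. Theorem B is effective. The finitely many $n$ with $|n|<n_0$ will be handled by an ineffective finiteness theorem, so the proof gives the existence of $\kappa_3$ but not a computable value.

Some cases by hand show what the hypotheses do.

* If $(s,t)=(0,0)$ the form is $(x-y)^3$, with infinitely many solutions.
* If $y=0$ then $x=\pm1$, and if $x=0$ then $y=\pm1$, because $N(\alpha)=1$. These solve every equation of the family. So $\max(|x|,|y|)\ge2$ implies $xy\ne0$.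
* $f_n(1,1)=-2n-1$ and $f_n(1,-1)=-1$: the solution $\pm(1,-1)$ of $f_n=\pm1$ exists for every $n$.
* For $(s,t)=(2,0)$ we have $\sum\lambda_i^2=(n-1)^2+2(n+2)=n^2+5$ and $\sum_{i<j}\lambda_i^2\lambda_j^2=(n+2)^2-2(n-1)=n^2+2n+6$, so
$$f_{n,2,0}(x,y)=x^3-(n^2+5)x^2y+(n^2+2n+6)xy^2-y^3 .$$
Thus $f_{n,2,0}(1,1)=2n+1$ and $f_{n,2,0}(1,-1)=2n^2+2n+13$. For $n=0$ the point $(1,1)$ is a solution although $(2,0)\notin\mathcal S$, so Theorem B does need $|n|$ large.
* For $n=0$, $f_0(2,-1)=8-4-4+1=1$ and $f_0(5,4)=125+100-160-64=1$. So solutions with $\max(|x|,|y|)\ge2$ do occur for small $n$.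

We use two theorems as given.

**(LW)** (Levesque–Waldschmidt, 2015.) There is an effectively computable absolute constant $\kappa_2$ such that for all integers $n,a,x,y$ with $f_{n,a}(x,y)=\pm1$, $a\ne0$ and $\max(|x|,|y|)\ge2$ one has $\max(|n|,|a|,|x|,|y|)\le\kappa_2$. We need only $a=\pm1$.

**(UE)** (Evertse; van der Poorten–Schlickewei.) If $\Gamma$ is a finitely generated subgroup of the multiplicative group of a number field and $m\ge2$, then $z_1+\dots+z_m=0$ with all $z_i\in\Gamma$ has, up to proportionality, only finitely many solutions without a vanishing proper nonempty subsum.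

For instance $(\lambda_0,1,1/\lambda_1)$ solves $z_1+z_2+z_3=0$ when $\lambda_1=-1/(1+\lambda_0)$. The subsum condition is needed: $(z,-z,w,-w)$ with $z,w\in\Gamma\ni-1$ gives infinitely many classes if $\Gamma$ is infinite.

## 3. Two symmetries of the family

This section fixes the labelling of the roots and removes negative $n$.

**The labelling.** One computes
$$(1+X)^3f_n\Big(\frac{-1}{1+X},1\Big)=-1-(n-1)(1+X)+(n+2)(1+X)^2-(1+X)^3=-f_n(X,1).$$
So $-1/(1+\lambda_0)$ is again a root. The map $X\mapsto-1/(1+X)$ fixes only the roots of $X^2+X+1$, and $\lambda_0$ is cubic, so this is another root. Using the other generator of the Galois group replaces $\alpha$ by $\lambda_0^s\lambda_2^t=\lambda_0^{s-t}\lambda_1^{-t}$. The map $(s,t)\mapsto(s-t,-t)$ is a linear involution, at most doubles $\max(|s|,|t|)$, and preserves $\mathcal S$: $(1,0)\mapsto(1,0)$, $(0,1)\mapsto(-1,-1)$, $(1,1)\mapsto(0,-1)$. So we may and do take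
$$\lambda_1=-\frac1{1+\lambda_0},\qquad\lambda_2=-\frac1{1+\lambda_1}=-\Big(1+\frac1{\lambda_0}\Big),\qquad\sigma:\lambda_0\mapsto\lambda_1\mapsto\lambda_2\mapsto\lambda_0 .$$

**Negative $n$.** Let $n'=-1-n$. The polynomial for $n'$ is $X^3+(n+2)X^2+(n-1)X-1=-X^3f_n(1/X,1)$. Its roots are $\mu_0=1/\lambda_0$, $\mu_1=1/\lambda_2$, $\mu_2=1/\lambda_1$, and $-1/(1+\mu_0)=-\lambda_0/(1+\lambda_0)=1/\lambda_2=\mu_1$, so they are labelled by our rule. As $\mu_0^s\mu_1^t=\lambda_0^{-s}\lambda_2^{-t}=\lambda_0^{t-s}\lambda_1^t$,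
$$f_{n',s,t}=f_{n,\,t-s,\,t}.$$
The involution $(s,t)\mapsto(t-s,t)$ preserves $\mathcal S$: $(1,0)\mapsto(-1,0)$ and $(0,1)\leftrightarrow(1,1)$. So in proving Theorem B we may assume $n>0$.

**Conventions for Sections 4–9.** "$n$ large" means larger than an effectively computable absolute constant, $O$-constants are absolute and effective, $L=\log n$, and $O^*(X)$ denotes a quantity of modulus at most $X$.

## 4. The units of $\mathbb Z[\lambda_0]$ for large $n$

Since $f_n(n,1)=-(2n+1)<0<n^2+n-1=f_n(n+1,1)$, we may take $n<\lambda_0<n+1$ and regard $K\subset\mathbb R$ through this root. For $\varepsilon\in K$ write $\varepsilon_j=\sigma^j(\varepsilon)$, indices mod 3. Put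
$$\theta=-\lambda_2=1+\frac1{\lambda_0},\qquad\ell=\log\lambda_0,\qquad\tau=\log\theta .$$
Then $L<\ell<\log(n+1)$ and $\frac1{n+2}<\frac1{\lambda_0+1}<\tau<\frac1{\lambda_0}<\frac1n$. Further
$$\lambda_1=-\frac1{\lambda_0\theta},\qquad\sigma\theta=-\lambda_0,\qquad\sigma^2\theta=-\lambda_1,\qquad N(\theta)=-1. \tag{3}$$
So $\theta$ is very close to $1$, one conjugate has modulus about $n$, and the other about $1/n$.

The ring $\mathbb Z[\lambda_0]$ contains $1/\lambda_0=\lambda_0^2-(n-1)\lambda_0-(n+2)$, hence $\lambda_2$, hence $\lambda_1=n-1-\lambda_0-\lambda_2$. So it is stable under $\sigma$ and the $\lambda_i$ are units of it. An element of norm $\pm1$ in it is a unit, its inverse being $\pm$ the product of its other two conjugates.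

**Lemma 2.** For $n$ large:

(a) every unit $\varepsilon\ne\pm1$ of $\mathbb Z[\lambda_0]$ satisfies $\max_j\log|\varepsilon_j|-\min_j\log|\varepsilon_j|\ge2L-\log8$;

(b) $\mathbb Z[\lambda_0]^*=\{\pm1\}\times\langle\lambda_0,\lambda_1\rangle$, with $\lambda_0,\lambda_1$ multiplicatively independent.

*Proof.* (a) A rational unit is $\pm1$, so $\varepsilon\notin\mathbb Q$ and $\varepsilon$ has degree 3. Writing $1,\varepsilon,\varepsilon^2$ as integer combinations of $1,\lambda_0,\lambda_0^2$ and comparing Vandermonde determinants,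
$$\prod_{i<j}(\varepsilon_i-\varepsilon_j)=k\prod_{i<j}(\lambda_i-\lambda_j),\qquad0\ne k\in\mathbb Z .$$
Here $\lambda_0-\lambda_1>n$ and $\lambda_0-\lambda_2>n$ as $\lambda_1,\lambda_2<0$, and $\lambda_1-\lambda_2=1+\frac1{\lambda_0}-\frac1{1+\lambda_0}>1$. So the left side exceeds $n^2$ in modulus. If $X\ge Y\ge Z$ are the moduli of the $\varepsilon_j$, then $XYZ=1$ and the left side is at most $(X+Y)(X+Z)(Y+Z)\le8X^2Y=8X/Z$. Hence $X/Z>n^2/8$.

(b) We compare covolumes. Let $\psi(\varepsilon)=(\log|\varepsilon_j|)_j$, with values in the plane $p_0+p_1+p_2=0$, which we coordinatize by $(p_0,p_1)$, and let $\Lambda=\psi(\mathbb Z[\lambda_0]^*)$. Since $K$ is totally real, $\ker\psi=\{\pm1\}$. Let $\|p\|=\max p_j-\min p_j$, a norm on the plane. With $a=p_0-p_1$, $b=p_1-p_2$ the set $\|p\|<1$ is the hexagon $|a|,|b|,|a+b|<1$, of area $3$. As $b=p_0+2p_1$, the Jacobian $\partial(a,b)/\partial(p_0,p_1)$ is $3$, so $\|p\|<1$ has area $1$ in the coordinates $(p_0,p_1)$.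

By (a), nonzero elements of $\Lambda$ have norm at least $2\rho$ with $\rho=L-\frac12\log8>0$. So $\Lambda$ is discrete and the translates of $\{\|p\|<\rho\}$ by $\Lambda$ are disjoint. Now $\Lambda$ contains $\psi(\lambda_0)=(\ell,-\ell-\tau,\tau)$ and $\psi(\lambda_1)=(-\ell-\tau,\tau,\ell)$, which span a sublattice of covolume
$$|\ell\tau-(\ell+\tau)^2|=\ell^2+\ell\tau+\tau^2\ne0 .$$
This gives the multiplicative independence and shows that $\Lambda$ is a lattice of rank 2, of covolume at least $\rho^2$ by disjointness. The index is therefore at most $(\ell^2+\ell\tau+\tau^2)/\rho^2$, which is $<2$ for $n$ large. So it is $1$, and with $\ker\psi=\{\pm1\}$ we get (b). $\square$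

**Definition (exponent vector).** For $\varepsilon=\pm\lambda_0^s\lambda_1^t$ put $d(\varepsilon)=(d_0,d_1,d_2)=(s-t,-s,t)$.

This is an integer vector of sum $0$, and $(s,t)\mapsto d$ is a bijection onto such vectors. From $\lambda_1=-1/(\lambda_0\theta)$ we get $\varepsilon=\pm\lambda_0^{d_0}\theta^{-d_2}$. As $\sigma(\lambda_0^s\lambda_1^t)=\lambda_1^s\lambda_2^t=\lambda_0^{-t}\lambda_1^{s-t}$, we have $d(\sigma\varepsilon)=(-s,t,s-t)=(d_1,d_2,d_0)$. Hence, for all $j$,
$$\varepsilon_j=\pm\lambda_0^{d_j}\theta^{-d_{j-1}},\qquad\log|\varepsilon_j|=d_j\ell-d_{j-1}\tau. \tag{4}$$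
We call $d_j$ the $\lambda_0$-exponent and $-d_{j-1}$ the $\theta$-exponent of $\varepsilon_j$, and use the same words for products and quotients.

*Example.* For $(s,t)=(-1,-2)$ we get $d=(1,1,-2)$, and $\alpha_0=\lambda_0\theta^2$, $\alpha_1=\lambda_1^{-1}\lambda_2^{-2}=-\lambda_0\theta^{-1}$, $\alpha_2=\lambda_2^{-1}\lambda_0^{-2}=-\lambda_0^{-2}\theta^{-1}$. Here $\alpha_1/\alpha_0=(-\theta)^{-3}$: two conjugates of nearly equal modulus. Vectors of this shape will be the hard case.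

## 5. Lower bounds for forms in powers of $\theta$

**The norm alone.** We will meet units $w=\pm\lambda_0^i\theta^N\ne1$ with $|i|,|N|\le H$ and need $|w-1|\ge n^{-\varepsilon H}$ with $\varepsilon$ small. The first idea is that $w-1$ is a nonzero algebraic integer, so its norm has modulus at least $1$. By (3), $|\sigma w|\le(n+2)^{|i|+|N|}$ and $|\sigma^2w|\le2^{|i|}(n+2)^{|N|}$, so
$$|w-1|\ge\frac1{|\sigma w-1|\,|\sigma^2w-1|}\ge\tfrac14(n+2)^{-2|i|-2|N|}. \tag{5}$$
This is enough when $|i|$ and $|N|$ are small multiples of $H$. If $w$ is near $1$ then $|i|$ is indeed small, because $|i\ell+N\tau|$ is small while $\tau$ is tiny. But $|N|$ may be as large as $H$, and then (5) is useless. The point is that $\theta^N$ is moderate while its conjugate $(-\lambda_0)^N$ pays the full price $n^N$. The polynomials of Section 1 avoid this: their block polynomials have degree $\le R$, so conjugation costs $n^R$ and not $n^N$.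

**Proposition 3.** There is an effective absolute $C_0\ge1$ such that for $n$ large the following holds. Let $r,R,N_j,G$ be as in (1), let $0\ne c=(c_1,\dots,c_r)\in\mathcal O_K^r$, $\|c\|_v=\max_j|\sigma^v(c_j)|$, and $\Lambda^*=\sum_jc_j\theta^{N_j}$. Then
$$1\le e^{C_0G}n^{(r-1)R}\|c\|_1\|c\|_2\big(|\Lambda^*|+n^{-rR}\|c\|_0\big).$$
Consequently, if $2\|c\|_0\|c\|_1\|c\|_2e^{C_0G}\le n^R$, then
$$|\Lambda^*|\ge\tfrac12(\|c\|_1\|c\|_2)^{-1}n^{-(r-1)R}e^{-C_0G}. \tag{6}$$

*Proof.* The plan is to put $c$ into a determinant with $r-1$ rows of the matrix of Lemma 1 and take its norm.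

**Step 1: sizes of the entries.** By Lemma 1(d) and (3), as $\tau<1/n$ and $\theta\le2$,
$$|\hat S_i(\theta)|\le e^{8G}n^{-rR},\qquad|\hat P_{ij}(\theta)|\le e^{8G}\theta^R\le e^{9G},$$
$$|\sigma(\hat P_{ij}(\theta))|=|\hat P_{ij}(-\lambda_0)|\le e^{8G}(n+1)^R\le e^{9G}n^R,\qquad|\sigma^2(\hat P_{ij}(\theta))|=|\hat P_{ij}(-\lambda_1)|\le e^{8G}.$$

**Step 2: a nonzero determinant.** By Lemma 1(c) and $\theta\ne1$, the rows $(\hat P_{ij}(\theta))_j$, $1\le i\le r$, form a basis of $K^r$. Since $c\ne0$, by exchange we can choose $r-1$ of them which together with $c$ form a nonsingular matrix. Let $\delta$ be its determinant, so $0\ne\delta\in\mathcal O_K$.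

**Step 3: the three conjugates of $\delta$.** Add $\theta^{N_j}$ times column $j$ to column 1 for $j\ge2$. Column 1 becomes $\Lambda^*$ (in the row of $c$) and $\hat S_i(\theta)$ (in the others). Expand along it. The minor of $\Lambda^*$ is at most $2e^{18G}$. Each of the at most two other minors is at most $2\|c\|_0e^{9G}$. So
$$|\delta|\le2e^{18G}|\Lambda^*|+4e^{17G}\|c\|_0n^{-rR}\le e^{20G}\big(|\Lambda^*|+\|c\|_0n^{-rR}\big).$$
For the other conjugates expand directly: $|\sigma\delta|\le6\,e^{18G}\|c\|_1n^{(r-1)R}\le e^{20G}\|c\|_1n^{(r-1)R}$ and $|\sigma^2\delta|\le e^{20G}\|c\|_2$.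

**Step 4: the norm.** From $|N(\delta)|\ge1$ we get the first claim with $C_0=60$. Under the extra hypothesis the contribution of $n^{-rR}\|c\|_0$ to the right side is at most $e^{C_0G}n^{-R}\|c\|_0\|c\|_1\|c\|_2\le\frac12$, so the contribution of $|\Lambda^*|$ is at least $\frac12$. This is (6). $\square$

If all $c_j=\pm\lambda_0^{i_j}$ with $|i_j|\le I$, then $\|c\|_0\le(n+1)^I$, $\|c\|_1\le(n+2)^I$, $\|c\|_2\le2^I$. So for $n$ large
$$\|c\|_0\|c\|_1\|c\|_2\le n^{3I},\qquad\|c\|_1\|c\|_2\le n^{3I}. \tag{7}$$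

**Lemma 4.** For every $\varepsilon\in(0,1)$ there is an effective $n_1(\varepsilon)$ such that for $n\ge n_1(\varepsilon)$, $H\ge n^{1/2}$, and every $w=\pm\lambda_0^i\theta^N\ne1$ with $|i|,|N|\le H$, we have $|w-1|\ge n^{-\varepsilon H}$.

*Proof.* We may assume $|w-1|<\frac12$. Then $w>0$ and $|i\ell+N\tau|=|\log w|<1$, so $|i|\le(1+H/n)/L$. If $N=0$, then $|i|\ell<1$ gives $i=0$ and $w=1$, which is excluded. Let $\eta=\varepsilon/20$ and $R=\lfloor\eta H\rfloor$. For $n$ large in terms of $\varepsilon$ we have $\eta H\ge2$, so $R\ge\eta H/2$, and $|i|\le\eta H/24$.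

**Case $|N|\le R$.** By (5), $|w-1|\ge\frac14(n+2)^{-2|i|-2R}\ge\frac14(n+2)^{-4\eta H}\ge n^{-6\eta H}$.

**Case $|N|>R$.** Apply Proposition 3 with $r=2$, $N_2=|N|$, to $\Lambda^*=w-1$ if $N>0$ and to $\Lambda^*=\theta^{|N|}(w-1)$ if $N<0$. The coefficients are, up to sign, $1$ and $\lambda_0^i$. By (7) both products of norms are at most $n^{3|i|}\le n^{\eta H/8}$. Also $G=|N|+R\le2H$, so $e^{C_0G}\le n^{\eta H/8}$ for $n$ large. The condition of (6) holds since $2n^{\eta H/4}\le n^{\eta H/2}\le n^R$. Hence $|\Lambda^*|\ge\frac12n^{-\eta H/8-\eta H-\eta H/8}\ge n^{-2\eta H}$. Finally $\theta^{-|N|}\ge e^{-H/n}\ge n^{-\eta H}$, so $|w-1|\ge n^{-3\eta H}$. $\square$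

## 6. A three-term relation for a solution

Let $n$ be large, $f_{n,s,t}(x,y)=\pm1$, $xy\ne0$, $(s,t)\ne(0,0)$, $\alpha=\lambda_0^s\lambda_1^t$ and $\beta=x-\alpha y$. Then $\beta\in\mathbb Z[\lambda_0]$ has norm $\pm1$, so it is a unit and (4) applies to $\alpha$ and $\beta$. Put $a=d(\alpha)$, $b=d(\beta)$,
$$A=\max|a_i|,\qquad B=\max(A,\max|b_i|).$$
Since $(s,t)\ne(0,0)$ we have $a\ne0$, $A\ge1$, and by independence $\alpha\ne\pm1$, so $\alpha\notin\mathbb Q$. As $y\ne0$, also $\beta\notin\mathbb Q$. Replacing $\alpha$ and $\beta$ by a common conjugate (the form is the same, $a$ and $b$ are shifted cyclically, $A$ and $B$ are unchanged), assume $|\beta_0|=\min_j|\beta_j|\le1$. For $i=1,2$ put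
$$D_i=|\alpha_i-\alpha_0|,\qquad\mu_i=\max(|\alpha_i|,|\alpha_0|).$$

**Step 1: $\beta_1$ and $\beta_2$ in terms of $y$ and $\alpha$.** We have
$$|\alpha_0y|\ge\tfrac12. \tag{8}$$
Otherwise $|\beta_0|\ge|x|-\frac12\ge\frac12$, so all $|\beta_j|\ge\frac12$, and since their product is $1$ all lie in $[\frac12,4]$. This contradicts Lemma 2(a). Next,
$$\tfrac12|y|D_i\le|\beta_i|\le4|y|\mu_i\qquad(i=1,2). \tag{9}$$
Indeed $|y|D_i=|\beta_i-\beta_0|\le2|\beta_i|$, and $|\beta_i|\le|\beta_0|+|y|D_i\le1+2|y|\mu_i$, where $1\le2|\alpha_0y|\le2|y|\mu_i$ by (8).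

**Step 2: the index $q$ where $\alpha_q$ and $\alpha_0$ differ most.** Let $\{p,q\}=\{1,2\}$ with $|a_q-a_0|\ge|a_p-a_0|$. If $|a_i|=A$, the other two entries sum to $-a_i$, so one of them lies at distance at least $\frac32A$ from $a_i$; hence $\max a-\min a\ge\frac32A$. By the triangle inequality $\max a-\min a\le2|a_q-a_0|$. Therefore
$$|a_q-a_0|\ge\tfrac34A,\qquad\max a\ge\tfrac12A; \tag{10}$$
the second holds because either $\max a=A$, or $\min a=-A$ and the other two sum to $A$.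

**Step 3: the relation.** From $\beta_j=x-\alpha_jy$,
$$\beta_p(\alpha_q-\alpha_0)-\beta_q(\alpha_p-\alpha_0)=x(\alpha_q-\alpha_p)-y\alpha_0(\alpha_q-\alpha_p)=-\beta_0(\alpha_p-\alpha_q). \tag{11}$$
The right side should be negligible because $\beta_0$ is small, and of $\alpha_q$ and $\alpha_0$ one should be negligible. Let $M$ be the element of $\{\alpha_q,-\alpha_0\}$ of larger modulus (either one if equal) and $M'$ the other. Put
$$g_q=\big|\log|\alpha_q/\alpha_0|\big|,\qquad\kappa=\frac{|\beta_0|}{\min(|\beta_1|,|\beta_2|)},$$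
$$U_1=\beta_pM,\qquad U_2=-\beta_q\alpha_p,\qquad U_3=\beta_q\alpha_0 .$$
Then
$$|U_1+U_2+U_3|\le(e^{-g_q}+2\kappa)\max_j|U_j|. \tag{12}$$
Indeed by (11) the sum equals $-\beta_pM'-\beta_0\alpha_p+\beta_0\alpha_q$. Here $|\beta_pM'|=e^{-g_q}|U_1|$ and $|\beta_0\alpha_p|\le\kappa|U_2|$. If $M=\alpha_q$ then $|\beta_0\alpha_q|\le\kappa|U_1|$; if $M=-\alpha_0$ then $|\beta_0\alpha_q|\le|\beta_0\alpha_0|\le\kappa|U_3|$.

**Step 4: no two of the $U_j$ cancel.** We claim
$$U_i\ne-U_j\ (i\ne j),\qquad N(U_2)=-N(U_3)\ne0. \tag{13}$$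
Since $N(\alpha)=1$, $N(U_2)=-N(\beta)$ and $N(U_3)=N(\beta)$.

* $U_2=-U_3$ gives $\alpha_p=\alpha_0$, so $\alpha\in\mathbb Q$.
* $U_1=-U_3$: if $M=-\alpha_0$ it gives $\beta_p=\beta_q$, so $\beta\in\mathbb Q$. If $M=\alpha_q$ it gives $\beta_p\alpha_q=-\beta_q\alpha_0$, and taking norms $N(\beta)=-N(\beta)$.
* $U_1=-U_2$: if $M=-\alpha_0$ it gives $-\beta_p\alpha_0=\beta_q\alpha_p$, whence $-N(\beta)=N(\beta)$. If $M=\alpha_q$ it gives $\beta_p/\alpha_p=\beta_q/\alpha_q$, so $\beta/\alpha$ is a rational unit, $\beta=\pm\alpha$, $x=(y\pm1)\alpha$, and $x=0$ as $\alpha\notin\mathbb Q$.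

All are impossible. Put $v=\alpha_p/\alpha_0=-U_2/U_3$ and $u=U_1/U_3$, so that $(U_1+U_2+U_3)/U_3=1-v+u$.

**Claim 5.** For $n$ large, $a$ is a permutation of $(0,1,-1)$.

This exception cannot be avoided: for $\alpha=\lambda_0$ we have $a=(1,-1,0)$, and $(x,y)=(1,-1)$ gives the unit $\beta=1+\lambda_0=\lambda_0\theta$. From now on assume that $a$ is **not** a permutation of $(0,1,-1)$. We derive a contradiction, for $B\le n^{1/2}$ in Section 7 and for $B>n^{1/2}$ in Section 8.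

## 7. Exponents at most $n^{1/2}$: expansion in powers of $1/n$

Let $B\le n^{1/2}$. By (4), all exponents of the $\alpha_i$, the $U_j$ and their quotients have modulus $\le4B$. For exponents $i,N$ of modulus at most $4B+1=O(n^{1/2})$, since $\lambda_0=n(1+O(1/n))$ and $\tau=\frac1n(1+O(1/n))$,
$$\lambda_0^i=n^i(1+O(n^{-1/2})),\qquad\theta^N=1+\tfrac Nn(1+O(n^{-1/2})), \tag{14}$$
and if $N\ne0$, then $|\theta^N-1|\ge1-\theta^{-1}=\frac1{\lambda_0+1}\ge\frac1{n+2}$. In particular $|\alpha_i|=n^{a_i}(1+O(n^{-1/2}))$. So here sizes are governed by integer exponents, and the task is to make the error in (12) as small as $O(n^{-3})$.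

**Step 1: a bound for $\kappa$.** As $|\beta_0|=1/|\beta_p\beta_q|$, (9) gives
$$\kappa\le8\big(|y|^3D_pD_q\min(D_p,D_q)\big)^{-1}. \tag{15}$$
Let $e_i=\max(a_i-a_0,0)$, so $\mu_i\ge\frac12|\alpha_0|n^{e_i}$. We have $|\alpha_0y|^3\ge\frac18n^{3\max(0,a_0)}$, by (8) if $a_0\le0$ and by $|y|\ge1$ if $a_0>0$. Put
$$E=3\max(0,a_0)+e_p+e_q+\min(e_p,e_q).$$
If $a_i\ne a_0$, then $D_i\ge\frac12\mu_i$; by (10) this always applies to $i=q$.

*(i) $a_p\ne a_0$.* Then both $D_i\ge\frac14|\alpha_0|n^{e_i}$, and (15) gives $\kappa=O(n^{-E})$.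

* If $a_0\ge1$, then $E\ge3$.
* If $a_0=0$, then $\{a_p,a_q\}=\{k,-k\}$ with $k\ge2$ (as $k=1$ is excluded), and $E=k\ge2$.
* If $a_0\le-1$: either both $e_i\ge1$ and $E\ge3$; or one of $a_p,a_q$ is $<a_0$, hence $\le-2$, so the remaining one is $\ge3$, and $E\ge4$.

*(ii) $a_p=a_0=k$, $a_q=-2k$, $k\ne0$.* Then $E=3|k|$. By (4), $v=\alpha_p/\alpha_0$ has $\lambda_0$-exponent $0$ and $\theta$-exponent $N_v=a_2-a_{p-1}$, which is $a_2-a_0=-3k$ if $p=1$ and $a_2-a_1=3k$ if $p=2$. As $N(v)=1$ and $N(\theta)=-1$, the sign is determined: $v=(-\theta)^{N_v}$.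

* If $k$ is odd, then $v<0$ and $D_p=|\alpha_0||1-v|\ge|\alpha_0|$. With $D_q\ge\frac14|\alpha_0|n^{e_q}$, (15) gives $\kappa=O(n^{-3|k|})=O(n^{-3})$.
* If $k$ is even, then $D_p\ge|\alpha_0|/(n+2)$. This factor enters (15) at most twice, so $\kappa=O(n^{2-3|k|})=O(n^{-4})$.

**Step 2: a bound for $e^{-g_q}$.** We have $e^{-g_q}\le2n^{-|a_q-a_0|}$. The differences $a_p-a_0$ and $a_q-a_0$ have sum $-3a_0\equiv0\pmod3$ and are not both $0$. If both are at most $2$ in modulus they are, up to order, $(1,2)$, $(-1,-2)$, $(1,-1)$ or $(2,-2)$. The first three give $a_0=-1,1,0$ and $a$ a permutation of $(0,1,-1)$, which is excluded. The last has $a_0=0$. In all other cases $|a_q-a_0|\ge3$.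

Call the case $a_0=0$, $\{a_p,a_q\}=\{2,-2\}$ *exceptional*. In it $|a_p-a_0|=|a_q-a_0|$, so we may and do choose $q$ with $a_q=2$. Steps 1 and 2 with (12) give
$$|U_1+U_2+U_3|\le O(n^{-3})\max_j|U_j|,\quad\text{with }O(n^{-2})\text{ in the exceptional case.} \tag{16}$$

**Step 3: two terms lead, and the third is smaller by exactly one factor $n$.** Let $f_j$ be the $\lambda_0$-exponent of $U_j$, so $|U_j|=n^{f_j}(1+O(n^{-1/2}))$. By (16) the maximum of the $f_j$ is attained at least twice. It is not attained three times, since $|\pm1\pm1\pm1|\ge1$. So $\{1,2,3\}=\{g,h,m\}$ with $f_g=f_h>f_m$. Let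
$$w=-U_g/U_h,\qquad c=U_m/U_h,\qquad j=f_h-f_m\ge1,\qquad|c|=n^{-j}(1+O(n^{-1/2})).$$
By (16), $1-w+c$ is $O(n^{-3})$ (resp. $O(n^{-2})$). So $w=1+O(n^{-1})$ is positive; it has $\lambda_0$-exponent $0$, so $w=\theta^N$, and $N\ne0$ by (13). By (14)
$$\frac{|N|}n(1+O(n^{-1/2}))=n^{-j}(1+O(n^{-1/2}))+O(n^{-2}).$$
The left side is at least about $1/n$, so $j=1$, and then $|N|=1$.

**Step 4: the exceptional case is impossible.** There $f_2-f_3=a_p-a_0=-2$. So $U_2$ is not among the leading terms: $m=2$, $\{g,h\}=\{1,3\}$ and $j=f_3-f_2=2$. This contradicts $j=1$.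

**Step 5: an exact identity, and a sign.** Otherwise $w=\theta^{\pm1}$, and
$$w-1=\frac1{\lambda_0}\qquad\text{or}\qquad w-1=\theta^{-1}-1=-\frac1{1+\lambda_0}=\lambda_1=-\lambda_0^{-1}\theta^{-1}.$$
In both cases $w-1$ is a unit with $\lambda_0$-exponent $-1$, like $c$. So $c/(w-1)=\pm\theta^{N'}$ with $|N'|\le4B+1$. Since $c-(w-1)=O(n^{-3})$ and $|w-1|\ge\frac1{n+2}$, this quotient is $1+O(n^{-2})$. As $|\theta^{N'}-1|\ge\frac1{n+2}$ for $N'\ne0$, the sign is $+$ and $N'=0$. So $c=w-1\in\{\lambda_0^{-1},\lambda_1\}$, and $N(c)=1$, i.e. $N(U_m)=N(U_h)$. Moreover $N(w)=N(\theta)^{\pm1}=-1$ and $w=-U_g/U_h$ give $N(U_g)=N(U_h)$. All three norms are equal, contradicting $N(U_2)=-N(U_3)\ne0$ in (13).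

## 8. Exponents above $n^{1/2}$: two or three powers of $\theta$

Let $B>n^{1/2}$. Fix $K_0=2000$ and $\varepsilon=10^{-8}$.

**Step 1: the vector $b$ in terms of $a$ and $y$.** Let $w$ be whichever of $(\alpha_i/\alpha_0)^{\pm1}$ has modulus $\le1$; it is $\ne1$, and $D_i=\mu_i|w-1|$. Lemma 4 with $H=2B$ and $\varepsilon/2$ gives $D_i\ge\mu_in^{-\varepsilon B}$ for $i=1,2$. Put
$$Y=\frac{\log|y|}\ell\ge0,\quad m_i=\max(a_0,a_i),\quad e_i=m_i-a_0\ge0,\quad Z=Y+a_0 .$$
By (4), $\log|\alpha_i|/\ell=a_i+O(A/(nL))$ and $\log|\beta_i|/\ell=b_i+O(B/(nL))$. Taking logarithms in (9) and (8) and dividing by $\ell>L$, we get for $n$ large (the constants $\log2$, $\log4$ and the $O$-terms are absorbed, as $\varepsilon B\ge\varepsilon n^{1/2}$)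
$$|b_i-Y-m_i|\le2\varepsilon B\ (i=1,2),\qquad Z\ge-\varepsilon B. \tag{17}$$
Since $b_0=-b_1-b_2$, for $\{i,j\}=\{1,2\}$
$$b_i-b_0=2b_i+b_j=T_i+O^*(6\varepsilon B),\qquad T_i=3Y+2m_i+m_j=3Z+2e_i+e_j. \tag{18}$$

**Step 2: $\beta_0$ is much smaller than $\beta_1,\beta_2$.** Note $\max(m_1,m_2)=\max a\ge\frac A2$ by (10). If $a_0\ge0$, all $m_i\ge0$ and $T_i\ge3Y+\max a\ge Y+\frac A2$. If $a_0<0$, then $\max(e_1,e_2)=\max a-a_0\ge\frac A2+|a_0|$, so
$$T_i\ge3Z+\tfrac A2+|a_0|=Y+2Z+\tfrac A2\ge Y+\tfrac A2-2\varepsilon B .$$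
By (17), $|b_1|,|b_2|\le Y+A+2\varepsilon B$, hence $|b_0|\le2(Y+A)+4\varepsilon B$, so $B\le2(Y+A)+4\varepsilon B$ and $Y+\frac A2\ge\frac12(Y+A)\ge(\frac14-\varepsilon)B$. Therefore $b_i-b_0\ge(\frac14-9\varepsilon)B$, and with (4), for $n$ large,
$$b_i-b_0\ge\tfrac B5\ (i=1,2),\qquad\kappa\le e^{-(B/5)\ell+2B\tau}\le n^{-B/6}. \tag{19}$$

**Step 3: the case $B\ge K_0A$.** When $\beta$ has much larger exponents than $\alpha$, we treat the differences $\alpha_i-\alpha_0$ as coefficients. Take (11) with $(p,q)$ replaced by $(1,2)$ and divide by $\beta_2$. By (4), $\beta_1/\beta_2=\pm\lambda_0^i\theta^N$ with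
$$N=b_1-b_0\in[\tfrac B5,2B],\qquad|i|=|b_1-b_2|\le|m_1-m_2|+4\varepsilon B\le2A+4\varepsilon B .$$
So
$$\Lambda^*:=-(\alpha_1-\alpha_0)\pm\lambda_0^i(\alpha_2-\alpha_0)\theta^N=-\beta_0(\alpha_1-\alpha_2)/\beta_2 .$$
Since $|\alpha_j|\le e^{A(\ell+\tau)}\le n^{2A}$ and $A\le B/2000$,
$$|\Lambda^*|\le2n^{2A}n^{-B/6}\le n^{-0.16B}.$$
The two coefficients are nonzero elements of $\mathcal O_K$ with $\|c\|_v\le2n^{2A}(n+2)^{|i|}\le2n^{2A+2|i|}$. So the product of the three norms is at most $8n^{6A+6|i|}\le8n^{(18/K_0+24\varepsilon)B}\le n^{0.01B}$, and $\|c\|_1\|c\|_2\le4n^{4A+4|i|}\le n^{0.01B}$. Apply Proposition 3 with $r=2$, $N_2=N$, $R=\lfloor B/20\rfloor<N$. Then $G=N+R\le3B$, and $e^{C_0G}\le n^{0.01B}$ for $n$ large. The condition of (6) holds because $2n^{0.02B}\le n^{0.04B}\le n^R$. Hence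
$$|\Lambda^*|\ge\tfrac12n^{-0.01B-0.05B-0.01B}\ge n^{-0.08B},$$
a contradiction.

**Step 4: set-up for $B<K_0A$.** Now $A\ge n^{1/2}/K_0$ is large, and $\varepsilon B\le2\cdot10^{-5}A$. With $p,q$ as in Section 6, (10) and (4) give $g_q\ge\frac34A\ell-2A\tau\ge\frac23AL$, and $\kappa\le n^{-B/6}\le n^{-A/6}$. Dividing (12) by $|U_3|$,
$$|1-v+u|\le n^{-A/7}\max(1,|v|,|u|). \tag{20}$$
Let $i_v=a_p-a_0$ and $i_u$ be the $\lambda_0$-exponents of $v,u$, and $N_v,N_u$ their $\theta$-exponents, so $|N_v|,|N_u|\le4B$. Since $\log|\alpha_q/\alpha_0|=(a_q-a_0)\ell+O^*(2A\tau)$ has the sign of $a_q-a_0$, the $\lambda_0$-exponent of $M$ is $m_q$. By (17)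
$$i_u=b_p-b_q+m_q-a_0=m_p-a_0+O^*(4\varepsilon B)=\max(0,i_v)+O^*(10^{-4}A). \tag{21}$$
Moreover, for $n$ large,
$$\theta^{4B}\le e^{4K_0A/n}\le n^{10^{-4}A}. \tag{22}$$

**Step 5: the case $|i_v|\ge A/1000$, where one term is negligible.** If $i_v<0$, then $|v|\le n^{-A/1000}\theta^{4B}\le n^{-A/2000}$. If $|u|\ge2$, then $|1-v+u|\ge|u|-1-|v|\ge\frac13|u|$, contradicting (20). So $|u|<2$, and (20) gives $|1+u|\le|v|+2n^{-A/7}\le3n^{-A/2000}\le n^{-A/3000}$. Put $w=-u=-U_1/U_3$. If $i_v>0$, then $|1/v|\le n^{-A/2000}$. Dividing (20) by $|v|$ gives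
$$|1/v-1+u/v|\le n^{-A/7}\max(|1/v|,1,|u/v|),$$
and in the same way $|u/v|<2$ and $|w-1|\le n^{-A/3000}$ with $w=u/v=-U_1/U_2$. In both cases $w\ne1$ by (13), and its exponents are at most $4B$ in modulus. Lemma 4 with $H=4B$ and $10^{-9}$ gives
$$|w-1|\ge n^{-4\cdot10^{-9}B}\ge n^{-8\cdot10^{-6}A},$$
a contradiction.

**Step 6: three comparable terms, and the failure of the norm.** There remains $|i_v|<\delta:=A/1000$. Then all three terms $1,v,u$ may have similar size, and Lemma 4 does not apply. Consider the model $a=(k,k,-2k)$ with $k>0$, $p=1$, $q=2$. Here $v=(-\theta)^{-3k}$, $M=-\alpha_0$, and $u=-\beta_1/\beta_2$. The first thing to try is the norm of $1-v+u$. But $\sigma u=-\beta_2/\beta_0$ has $\lambda_0$-exponent $b_2-b_0\ge B/5$, and $\sigma^2v=\alpha_0/\alpha_2$ has $\lambda_0$-exponent $3k$. So estimating the conjugates term by term gives a lower bound for $|1-v+u|$ whose exponent of $n$ is, up to smaller terms, no better than $-3k-(b_2-b_0)$.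 The upper bound in (12) contains $e^{-g_q}=|\alpha_2/\alpha_0|$, whose exponent is $-3k$. The two bounds are compatible. What helps is Proposition 3 with $r=3$, and for this we need the three $\theta$-exponents $0,N_u,N_v$ to be far apart.

**Step 7: spacing of $0,N_u,N_v$.** We have $|a_p-a_0|<\delta$ and $|a_q+2a_0|=|a_0-a_p|<\delta$. Hence $A\le2|a_0|+\delta$ and $|a_0|\ge\frac{A-\delta}2\ge0.499A$. Also $a_q-a_0=-3a_0+O^*(\delta)$, so $M=-\alpha_0$ if $a_0>0$ and $M=\alpha_q$ if $a_0<0$. By (21), $|i_u|\le A/500$. We claim that $0,N_u,N_v$ have pairwise distances at least $A/10$. We use (4), (19) and $B\ge A$. Recall that $\alpha_j,\beta_j$ have $\theta$-exponents $-a_{j-1},-b_{j-1}$.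

*$p=1$, $q=2$.* Here $N_v=a_2-a_0=-3a_0+O^*(\delta)$.

* If $a_0>0$: $u=-\beta_1/\beta_2$, so $N_u=b_1-b_0\ge\frac A5$, while $N_v\le-1.4A$.
* If $a_0<0$: $u=\beta_1\alpha_2/(\beta_2\alpha_0)$, so $N_u=b_1-b_0+a_2-a_1=b_1-b_0+N_v-(a_1-a_0)\ge N_v+\frac A5-\delta$, while $N_v\ge1.4A$.

*$p=2$, $q=1$.* Here $N_v=a_2-a_1=3a_0+O^*(2\delta)$.

* If $a_0>0$: $u=-\beta_2/\beta_1$, so $N_u=b_0-b_1\le-\frac A5$, while $N_v\ge1.4A$.
* If $a_0<0$: $u=\beta_2\alpha_1/(\beta_1\alpha_0)$, so $N_u=b_0-b_1+(a_2-a_0)$. Here the bound $B/5$ is not enough, so we return to (18): $b_1-b_0=3Z+2e_1+e_2+O^*(6\varepsilon B)$ with $e_1=a_1-a_0=3|a_0|+O^*(\delta)$, $e_2\ge0$, $3Z\ge-3\varepsilon B$ and $9\varepsilon B\le\delta$. So $b_1-b_0\ge6|a_0|-3\delta$ and $N_u\le-6|a_0|+4\delta$. Since $N_v=-3|a_0|+O^*(2\delta)$, we get $N_v-N_u\ge3|a_0|-6\delta\ge A$, and $N_v\le-1.4A$.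

In each case the claim holds.

**Step 8: the case $|i_v|<\delta$.** Let $N_{\min}=\min(0,N_u,N_v)$ and $\Lambda^*=\theta^{-N_{\min}}(1-v+u)$. This is a form as in Proposition 3 with $r=3$ and coefficients $\pm\lambda_0^i$, $|i|\le I:=A/500$. Take $R=\lfloor A/25\rfloor$, so that $0.039A\le R<A/10$, and the gap condition holds by Step 7. We have $G\le8B+R\le9B\le9K_0A$, so $e^{C_0G}\le n^{0.001A}$ for $n$ large. By (7) both products of norms are at most $n^{0.006A}$. Since $2n^{0.007A}\le n^{0.039A}\le n^R$, (6) gives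
$$|\Lambda^*|\ge\tfrac12n^{-0.006A-0.08A-0.001A}\ge n^{-0.09A}.$$
On the other hand, by (22), $\theta^{-N_{\min}}\le\theta^{4B}\le n^{0.001A}$ and $\max(1,|v|,|u|)\le\lambda_0^{A/500}\theta^{4B}\le n^{0.0035A}$. So (20) gives $|\Lambda^*|\le n^{-A/7+0.005A}\le n^{-0.13A}$. This contradiction ends the case $B>n^{1/2}$ and proves Claim 5. $\square$

## 9. The six remaining twists, and the proof of Theorem B

By Claim 5 and the reduction to $n>0$, for $|n|$ large every solution with $xy\ne0$ has $(s-t,-s,t)$ equal to a permutation of $(0,1,-1)$; a cyclic shift does not affect this. The six permutations correspond exactly to $(s,t)\in\mathcal S$: for instance $(1,0)$, $(0,1)$, $(1,1)$ give $(1,-1,0)$, $(-1,0,1)$, $(0,-1,1)$, and the negatives give the rest. Since $\lambda_0\lambda_1=\lambda_2^{-1}$, in all six cases $\alpha\in\{\lambda_i^{\pm1}\}$ and $f_{n,s,t}=f_{n,1}$ or $f_{n,-1}$.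

By (LW) with $a=\pm1$ there is no solution with $\max(|x|,|y|)\ge2$ once $n>\kappa_2$. It remains to consider $|x|=|y|=1$. We have $f_n(1,1)=-2n-1\ne\pm1$ and $f_n(1,-1)=-1$, and $f_n(-x,-y)=-f_n(x,y)$. For the inverse twists,
$$f_{n,-1}(x,y)=\prod_i(x-\lambda_i^{-1}y)=\prod_i(\lambda_ix-y)=-f_n(y,x),$$
using $\lambda_0\lambda_1\lambda_2=1$. So in all six cases the solutions with $xy\ne0$ are exactly $\pm(1,-1)$. All constants are effective. $\square$

## 10. Fixed $n$: a six-term unit equation, and the proof of Theorem A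

Fix any $n\in\mathbb Z$. We show that there are only finitely many $(s,t,x,y)$ with $(s,t)\ne(0,0)$, $xy\ne0$ and $f_{n,s,t}(x,y)=\pm1$. Let $\alpha=\lambda_0^s\lambda_1^t$ and $\beta=x-\alpha y$. Both are units of $\mathcal O_K$, and $N(\alpha)=1$.

**Step 1: $\lambda_0,\lambda_1$ are multiplicatively independent for every $n$.** Lemma 2 covers only large $n$. Since $K$ is totally real and $\lambda_0\ne\pm1$, the vector $(p,q,r)=(\log|\lambda_i|)_i$ is nonzero, and $p+q+r=0$. The conjugates of $\lambda_1$ give $(q,r,p)$. The determinant of the first two coordinates is $pr-q^2=-(p^2+pq+q^2)\ne0$. So $\alpha$ determines $(s,t)$. A rational unit is $\pm1$, so $\alpha\notin\mathbb Q$ and hence $\beta\notin\mathbb Q$.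

**Step 2: the equation.** Let $P=\beta\,\sigma\alpha$, $Q=\beta\,\sigma^2\alpha$, so $P_i=\beta_i\alpha_{i+1}$ and $Q_i=\beta_i\alpha_{i+2}$. Since $\sum_i(x-\alpha_iy)(\alpha_{i+1}-\alpha_{i+2})=0$,
$$P_0+P_1+P_2-Q_0-Q_1-Q_2=0,\qquad N(P)=N(Q)=N(\beta)\ne0. \tag{23}$$
To use (UE) we must look at the vanishing subsums. Subsums of 1 or 5 terms cannot vanish, because the terms are nonzero.

**Step 3: no vanishing subsum of 2 terms, hence none of 4.** If $P_i+P_j=0$ with $i\ne j$, then $\sigma^{j-i}P_i=-P_i$; applying $\sigma^{j-i}$ three times, $P_i=\sigma^{3(j-i)}P_i=-P_i$, impossible. The same holds for $Q$. For the mixed pairs: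

* $P_i=Q_i$ gives $\alpha_{i+1}=\alpha_{i+2}$, so $\alpha\in\mathbb Q$.
* $P_i=Q_{i+2}=\beta_{i+2}\alpha_{i+1}$ gives $\beta_i=\beta_{i+2}$, so $\beta\in\mathbb Q$.
* $P_i=Q_{i+1}=\beta_{i+1}\alpha_i$ gives $\beta_i/\alpha_i=\beta_{i+1}/\alpha_{i+1}$, so $\beta/\alpha\in\mathbb Q$, $\beta=\pm\alpha$, $x=(y\pm1)\alpha$, $x=0$.

All are excluded.

**Step 4: no mixed vanishing subsum of 3 terms.** Such a subsum and its complement give $P_i+P_j=Q_k$ and $P_l=Q_m+Q_h$ with $\{i,j,l\}=\{k,m,h\}=\{0,1,2\}$. Let $T=\mathrm{Tr}\,P=\mathrm{Tr}\,Q$, by (23). Then $P_l=T-Q_k$, and taking traces, $T=3T-T=2T$. So $T=0$, $P_l=-Q_k$ and $N(P)=-N(Q)$, contradicting (23).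

**Step 5: the splitting $P_0+P_1+P_2=0=Q_0+Q_1+Q_2$.** By Step 3 neither sum has a vanishing proper subsum. By (UE) with $\Gamma=\mathcal O_K^*$, the ratios $P_1/P_0$ and $Q_1/Q_0$ take finitely many values. If two units $P,P'$ have $\sigma P/P=\sigma P'/P'$, then $P/P'$ is fixed by $\sigma$, so it is a rational unit, and $P'=\pm P$. Thus $P$ and $Q$ take finitely many values, and so does $\alpha_1/\alpha_2=P_0/Q_0$. In the same way $\alpha_1/\alpha_2$ determines $\alpha$ up to sign, hence determines $\alpha$, as $N(\alpha)=1$. Then $\beta=P/\sigma\alpha$ takes finitely many values.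

**Step 6: no vanishing proper subsum.** By (UE) applied to (23), the ratios $P_0/Q_0=\alpha_1/\alpha_2$ and $Q_1/P_2=\beta_1\alpha_0/(\beta_2\alpha_0)=\beta_1/\beta_2$ take finitely many values. As in Step 5 they determine $\alpha$ and $\beta$ up to sign, so $\alpha$ and $\beta$ take finitely many values.

**Step 7: back to $(s,t,x,y)$.** By Step 1, $(s,t)$ is determined by $\alpha$. From $\beta_0-\beta_1=(\alpha_1-\alpha_0)y$ we get $y=(\beta_0-\beta_1)/(\alpha_1-\alpha_0)$ and $x=\beta_0+\alpha_0y$. This proves finiteness for fixed $n$.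

**Proof of Theorem A.** A solution with $\max(|x|,|y|)\ge2$ and $(s,t)\ne(0,0)$ has $xy\ne0$, as we saw in Section 2. By Theorem B it has $|n|<n_0$. For each of these finitely many $n$ there are finitely many $(s,t,x,y)$, by Step 7; the other labelling of the roots only applies the bijection $(s,t)\mapsto(s-t,-t)$. So only finitely many quintuples $(n,s,t,x,y)$ exist in total. Take $\kappa_3>0$ larger than all the corresponding values of $\max(\log|n|,|s|,|t|,\log|x|,\log|y|)$. $\blacksquare$
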